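# Metabelian $p$-groups with character degrees $\{1,p^2,p^4\}$

For a finite group $G$, let $\mathrm{cd}(G)$ be the set of degrees of its irreducible complex characters. For a finite $p$-group $P$, let $c(P)$ be its nilpotence class. The question comes from the paper "Character Degree Sets That Do Not Bound The Class Of A $p$-Group" (http://www.ams.org/proc/2002-130-09/S0002-9939-02-06364-5/S0002-9939-02-06364-5.pdf):

*If $p>2$, does there exist a $p$-group $P$ of class $p+1$ with $\mathrm{cd}(P)=\{1,p^2,p^4\}$?*

## 1. A guess of "no", tested on $\{1,p\}$ and $\{1,p^2\}$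

A sensible first guess is no: the simplest constructions with these degrees reach every class from $2$ to $p$ and then stop, for a reason that looks serious. We shall see the reason, and then see that it is not an obstruction.

**Conventions and facts.** We write $[x,y]=xyx^{-1}y^{-1}$, $\gamma_1(P)=P$, $\gamma_{i+1}(P)=[\gamma_i(P),P]$; the class is the least $c$ with $\gamma_{c+1}(P)=1$. A group $P$ is metabelian if $P'=\gamma_2(P)$ is abelian. We use these textbook facts.

1. (Clifford) If $A\trianglelefteq P$, $\lambda\in\mathrm{Irr}(A)$ and $T$ is the stabilizer of $\lambda$ in $P$, then induction is a bijection from the irreducible characters of $T$ over $\lambda$ to those of $P$ over $\lambda$. If $\chi\in\mathrm{Irr}(P)$ lies over $\lambda$, then $\chi_A$ is a multiple of the sum of the distinct conjugates of $\lambda$.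
2. (Gallagher) If $\lambda$ extends to $\hat\lambda\in\mathrm{Irr}(T)$, the irreducible characters of $T$ over $\lambda$ are the $\hat\lambda\beta$ with $\beta\in\mathrm{Irr}(T/A)$.
3. If $P$ has an abelian subgroup of index $m$, all its irreducible character degrees are at most $m$.
4. If $N\trianglelefteq P$, then $\mathrm{cd}(P/N)\subseteq\mathrm{cd}(P)$. Also $\mathrm{cd}(P\times Q)=\{ab: a\in\mathrm{cd}(P),\,b\in \mathrm{cd}(Q)\}$, and $c(P\times Q)=\max(c(P),c(Q))$.

**The set $\{1,p\}$.** Here there is no bound at all. Let $\omega$ be a complex primitive $p$-th root of unity and $A=\mathbb Z[\omega]/(\omega-1)^N$ with $N\ge2$. Since $\mathbb Z[\omega]/(\omega-1)\cong\mathbb F_p$, we have $|A|=p^N$. Let a cyclic group of order $p$ act on $A$ through multiplication by $\omega$. In the semidirect product, $\gamma_{i+1}=(\omega-1)^iA$ for $i\ge1$, so the class is $N$. There is an abelian subgroup of index $p$ and the group is not abelian, so $\mathrm{cd}=\{1,p\}$. (For $p=2$ this is the dihedral group of order $2^{N+1}$.) So the degree $p$ is dangerous, and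 the question is about a degree set without it.

**A family to test on.** Let $q=p^e$, let $F$ be the field with $q$ elements, $N\ge 2$, and
$$R=F[u]/(u^N).$$
Every nonzero element of $R$ is $u^j$ times a unit, with a unique $j\in\{0,\dots,N-1\}$. For $1\ne h\in 1+uR$ call the $j$ with $h-1=u^j\cdot(\text{unit})$ the *level* of $h$, so $1\le j\le N-1$; put level $\infty$ for $h=1$. For example, $1+u^2+u^3$ has level $2$ when $N\ge 3$. For a subgroup $H$ of the multiplicative group $1+uR$, let
$$H_{\ge d}=\{h\in H:\ h \text{ has level}\ge d\}.$$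
This is $H$ for $d=0$ and the subgroup $H\cap(1+u^dR)$ for $d\ge1$. Let $H$ act on the additive group $A=(R,+)$ by multiplication, and form $P=A\rtimes H$. This is a metabelian $p$-group, since $A$ and $P/A\cong H$ are abelian.

**Lemma 1.** (a) If $H$ contains an element of level $1$, then $c(P)=N$.
(b) $\mathrm{cd}(P)=\{\,|H:H_{\ge d}| : 0\le d\le N\,\}$.

*Proof.* (a) In $P$ we have $[h,a]=(h-1)a$ for $h\in H$, $a\in A$. As $H\subseteq 1+uR$, $H$ acts trivially on $A/uR$, so $P/uR\cong A/uR\times H$ is abelian and $\gamma_2(P)\subseteq uR$. If $h$ has level $1$, then $(h-1)u^iR=u^{i+1}R$ for all $i$. Hence $\gamma_2(P)=uR$. If $\gamma_i(P)=u^{i-1}R$ with $i\ge 2$, then, since $A$ is abelian, $\gamma_{i+1}(P)=[\gamma_i(P),H]=\sum_{h\in H}(h-1)u^{i-1}R=u^iR$. So $\gamma_N(P)=u^{N-1}R\neq0$ and $\gamma_{N+1}(P)=0$.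

(b) Let $\lambda\in\mathrm{Irr}(A)$ and let $H_\lambda$ be its stabilizer in $H$. The stabilizer in $P$ is $AH_\lambda$. The rule $\hat\lambda(ah)=\lambda(a)$, for $a\in A$ and $h\in H_\lambda$, defines a homomorphism because $\lambda$ is $H_\lambda$-invariant; so $\lambda$ extends to $AH_\lambda$. As $H_\lambda$ is abelian, fact 2 shows that all irreducible characters of $AH_\lambda$ over $\lambda$ are linear, and fact 1 shows that all irreducible characters of $P$ over $\lambda$ have degree $|H:H_\lambda|$.

Let $d$ be the least integer $\ge0$ with $u^dR\subseteq\ker\lambda$; so $0\le d\le N$. An element $h$ fixes $\lambda$ if and only if $(h-1)R\subseteq\ker\lambda$. If $h\ne1$ has level $j$, then $(h-1)R=u^jR$, which lies in $\ker\lambda$ if and only if $j\ge d$. So $H_\lambda=H_{\ge d}$. Finally, every $d$ occurs: for $d=0$ take $\lambda=1$; for $d\ge1$ take a character of $R/u^dR$ that is nontrivial on $u^{d-1}R/u^dR\ne0$. $\square$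

So the problem becomes: find an $H$ with the right levels.

**The set $\{1,q\}$.** For $N=2$ and $H=1+uR$, all nontrivial elements have level $1$, so $\mathrm{cd}=\{1,q\}$ and the class is $2$. For $2\le N\le p$ use the truncated exponentials
$$\varepsilon(a)=\sum_{i=0}^{p-1}\frac{a^iu^i}{i!}\in R,\qquad a\in F.$$
For $s\le p-1$ the coefficient of $u^s$ in $\varepsilon(a)\varepsilon(b)$ is $\sum_{i+j=s}a^ib^j/(i!j!)=(a+b)^s/s!$, so $\varepsilon(a)\varepsilon(b)=\varepsilon(a+b)$ in $R$ when $N\le p$. Thus $H=\{\varepsilon(a)\}$ is a group of order $q$ in which every nontrivial element has level $1$. By Lemma 1, $\mathrm{cd}(P)=\{1,q\}$ and $c(P)=N$.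

With $q=p^2$, the direct product of this group with the one for $N=2$ has degree set $\{1,p^2,p^4\}$ and class $N$. So classes $2,\dots,p$ are easy, and $p+1$ is the first class not obtained.

**The wall at $p+1$.** In characteristic $p$ we have $h^p-1=(h-1)^p$. So if $h$ has level $1$ and $N\ge p+1$, then $h^p$ has level $p$, and in particular $h^p\ne1$. For $N=p+1$ an $H$ with an element of level $1$ therefore satisfies $H_{\ge1}\supsetneq H_{\ge2}$ and $H_{\ge p}\supsetneq H_{\ge p+1}$, and by Lemma 1 the group $P$ has at least three degrees. Inside this family, $\{1,q\}$ and class $p+1$ are incompatible. One could take this as support for the guess. But it also says that the forced new level is $p$ and the forced number of degrees is three, and three is the number we are allowed.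

## 2. Truncated exponentials modulo $u^{p+1}$: the guess is wrong

Let $N=p+1$, $R=F[u]/(u^{p+1})$, with $p$ any prime, and accept all elements of level $p$:
$$H=\{\varepsilon(a)+cu^p:\ a,c\in F\}.$$
In $R$ we now have
$$\varepsilon(a)\varepsilon(b)=\varepsilon(a+b)+s(a,b)u^p,\qquad s(a,b)=\sum_{i=1}^{p-1}\frac{a^ib^{p-i}}{i!\,(p-i)!},$$
and since $u^p\cdot u=0$,
$$(\varepsilon(a)+cu^p)(\varepsilon(b)+du^p)=\varepsilon(a+b)+\bigl(s(a,b)+c+d\bigr)u^p .$$
So $H$ is a finite subset of the group $1+uR$, closed under multiplication and containing $1$: a subgroup, of order $q^2$. An element with $a\neq0$ has level $1$; one with $a=0$, $c\ne0$ has level $p$. Hence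
$$|H:H_{\ge d}|=1\ (d\le1),\qquad q\ (2\le d\le p),\qquad q^2\ (d=p+1).$$
By Lemma 1, $P=A\rtimes H$ has class $p+1$ and $\mathrm{cd}(P)=\{1,q,q^2\}$. With $q=p^2$ this answers the question: **yes, for every prime $p>2$** (and for $p=2$ as well).

For $p=3$, $q=9$: since $1/2=-1$ in $F$, $H=\{1+au-a^2u^2+cu^3\}$ with product rule $(a,c)(b,d)=(a+b,\ c+d-ab(a+b))$. Here $|P|=9^4\cdot 9^2=3^{12}$, the class is $4$, and $\mathrm{cd}(P)=\{1,9,81\}$.

## 3. How far the class can go

Let $p$ be any prime, $q=p^e$ with $e\ge1$, and $n\ge1$. The aim of the rest of the talk is the following.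

**Theorem A.** For every integer $N$ with $p^{n-1}<N\le p^n$ there is a metabelian $p$-group $P_N$ of class exactly $N$ with $\mathrm{cd}(P_N)=\{1,q,q^2,\dots,q^n\}$.

**Theorem B.** Let $P$ be a finite metabelian $p$-group with $p\notin\mathrm{cd}(P)$ and $|\mathrm{cd}(P)|\le n+1$, where $n\ge0$. Then $c(P)\le p^n$.

**Corollary C.** If $e\ge2$, the nilpotence classes of the metabelian $p$-groups $P$ with $\mathrm{cd}(P)=\{1,q,\dots,q^n\}$ are exactly $2,3,\dots,p^n$.

The question as posed is Theorem A with $e=2$, $n=2$, $N=p+1$, since $p<p+1\le p^2$. Corollary C with $e=n=2$ says: for every prime $p$, the classes of the metabelian $p$-groups with $\mathrm{cd}(P)=\{1,p^2,p^4\}$ are exactly $2,3,\dots,p^2$. Nothing is claimed about the largest class of non-metabelian groups with this degree set.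

## 4. Truncated exponentials break modulo $u^{p+2}$

To prove Theorem A one would first try $N=p+2$ with the group $H$ generated by all $\varepsilon(a)$. Take $p=3$, $q=9$, $N=5$, $R=F[u]/(u^5)$. Then
$$\varepsilon(a)\varepsilon(-a)=(1-a^2u^2)^2-a^2u^2=1-3a^2u^2+a^4u^4=1+a^4u^4,$$
an element of level $4$ when $a\neq0$. Also $\varepsilon(a)^3=1+a^3u^3$ in $R$. So $H/H_{\ge2}$ has order $9$, $H_{\ge3}/H_{\ge4}$ has order $9$ (cubing is onto $F$), and $H_{\ge4}$ is nontrivial. Therefore $|H|\ge 9\cdot9\cdot3=243$. The choice $d=5$ in Lemma 1 gives the degree $|H|\geq 243$, and $\mathrm{cd}(P)\neq\{1,9,81\}$.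

The failure is exact: $\varepsilon$ is not additive, and its failure to be additive creates levels that are not powers of $p$. The good levels have a clear origin. In characteristic $p$,
$$h^{p^m}-1=(h-1)^{p^m},$$
so $p^m$-th powers of elements of level $1$ have level $p^m$ (or are trivial if $p^m\ge N$). We want *every* nontrivial element of $H$ to be a $p^m$-th power of an element of level $1$.

This happens if $H=\theta(\mathcal O)$ for a homomorphism $\theta$ from an additive group $\mathcal O$ in which every nonzero element is $p^mb$ with $b\notin p\mathcal O$, and $\theta(b)$ has level $1$ for $b\notin p\mathcal O$. If $\mathcal O/p\mathcal O\cong F$, the orders come out right too. In characteristic $0$ the map $a\mapsto\exp(au)$ is additive in $a$, but it has $p$ in the denominators. The idea is to repair the denominators by adding terms *to the exponent*, each additive in $a$.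

## 5. An additive family of integral power series

**The ring $\mathcal O$.** Let $\mathcal O$ be the ring of integers of the unramified extension $K$ of $\mathbb Q_p$ of degree $e$. We use: $p\mathcal O$ is its maximal ideal and $\mathcal O/p\mathcal O=F$ has $q$ elements; each nonzero $a\in \mathcal O$ is $p^mb$ with $b\notin p\mathcal O$, and we write $m=v_p(a)$ (with $v_p(0)=\infty$); $\mathcal O=\mathbb Z_p[\zeta]$ with $\zeta$ a primitive $(q-1)$-th root of unity, whose powers reduce onto the nonzero elements of $F$; and there is a $\mathbb Z_p$-linear automorphism $\sigma$ (Frobenius) with $\sigma(\zeta)=\zeta^p$. Hence $\sigma(a)\equiv a^p$ modulo $p$ for all $a\in\mathcal O$. Example: for $p=3$, $e=2$ we have $\mathcal O=\mathbb Z_3[i]$ with $i^2=-1$, and $\sigma(i)=i^3=-i$.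

For $a\in\mathcal O$ put
$$L_a(u)=\exp\Bigl(\sum_{i\ge0}\frac{\sigma^i(a)\,u^{p^i}}{p^i}\Bigr)\in1+uK[[u]].$$
The exponent is additive in $a$, so $L_{a+b}=L_aL_b$. The coefficient of $u$ is $a$. To see that the correction works at the first dangerous place, look at the coefficient of $u^p$:
$$\frac{a^p}{p!}+\frac{\sigma(a)}p=\frac1p\Bigl(\frac{a^p}{(p-1)!}+\sigma(a)\Bigr).\tag{1}$$
Since $(p-1)!\equiv-1$ and $\sigma(a)\equiv a^p$ modulo $p$, the bracket lies in $p\mathcal O$, so (1) is in $\mathcal O$. (We use $\sigma(a)$ and not $a^p$ because $a^p$ is not additive.) Now for all coefficients.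

**Step 1: the binomial exponents are harmless.** *This step lets us raise integral series to $p$-adic powers.* For $c\in\mathbb Z_p$ and $k\ge0$ we have $\binom ck\in\mathbb Z_p$: the polynomial $\binom ck$ is continuous in $c$, takes integer values on the non-negative integers, these are dense in $\mathbb Z_p$, and $\mathbb Z_p$ is closed in $\mathbb Q_p$. In particular $\binom ck\in\mathbb Q\cap\mathbb Z_p=\mathbb Z_{(p)}$ for $c\in\mathbb Z_{(p)}$. For a power series $g$ with constant term $1$,
$$g^c:=\exp(c\log g)=\sum_{k\ge0}\binom ck(g-1)^k .\tag{2}$$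
Indeed, the coefficients of $(g-1)^k$ on both sides are polynomials in $c$ over $\mathbb Q$ which agree for all integers $c\ge0$. So if $g$ has coefficients in $\mathbb Z_{(p)}$ and $c\in\mathbb Z_{(p)}$, or coefficients in $\mathcal O$ and $c\in\mathbb Z_p$, then $g^c$ has coefficients in the same ring.

**Step 2: the series $E(T)=\exp\bigl(\sum_{i\ge0}T^{p^i}/p^i\bigr)$ has coefficients in $\mathbb Z_{(p)}$.** *This is the case $\sigma^i(a)=a^{p^i}$ of what we want.* Example: for $p=3$ the coefficient of $T^3$ is $\frac16+\frac13=\frac12\in\mathbb Z_{(3)}$, whereas $\exp(T)$ has $\frac16$ there. In general, with $\mu$ the Möbius function,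
$$\log\prod_{p\nmid r}(1-T^r)^{-\mu(r)/r}=\sum_{p\nmid r}\sum_{k\ge1}\frac{\mu(r)}{rk}T^{rk}=\sum_{m\ge1}\frac{T^m}m\sum_{r\mid m,\ p\nmid r}\mu(r),$$
where $r$ runs over the positive integers prime to $p$; the product makes sense because the $r$-th factor is $1$ modulo $T^r$. The inner sum runs over the divisors of the $p'$-part of $m$. It equals $1$ if that part is $1$, that is, if $m$ is a power of $p$, and $0$ otherwise. So
$$E(T)=\prod_{p\nmid r}(1-T^r)^{-\mu(r)/r}.$$
The exponents $-\mu(r)/r$ lie in $\mathbb Z_{(p)}$, and Step 1 gives the claim.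

**Step 3: $L_a\in1+u\mathcal O[[u]]$ for all $a\in\mathcal O$.** *This lets us reduce $L_a$ modulo $p$.* If $a=\zeta^j$, then $\sigma^i(a)=\zeta^{jp^i}=a^{p^i}$, so $L_a(u)=E(\zeta^ju)$, which has coefficients in $\mathcal O$ by Step 2. In general write $a=\sum_jc_j\zeta^j$, a finite sum with $c_j\in\mathbb Z_p$. Since $\sigma$ is $\mathbb Z_p$-linear, the exponent of $L_a$ is $\sum_jc_j\log E(\zeta^ju)$, so
$$L_a(u)=\prod_jE(\zeta^ju)^{c_j},$$
and this has coefficients in $\mathcal O$ by Step 1. $\square$

## 6. Proof of Theorem A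

Fix $N$ with $p^{n-1}<N\le p^n$; then $N\ge2$. Let $R=F[u]/(u^N)$.

**Step 1: the group $H$.** *We reduce the family $L_a$ and compute all levels.* Reducing $L_a$ modulo $p$ and $u^N$ gives a homomorphism
$$\theta:(\mathcal O,+)\to1+uR,\qquad\theta(b)=1+\bar bu+(\text{higher terms}).$$
Let $0\ne a=p^mb$ with $b\notin p\mathcal O$. Then
$$\theta(a)-1=\theta(b)^{p^m}-1=(\theta(b)-1)^{p^m}=\bar b^{\,p^m}u^{p^m}+(\text{higher terms}),\tag{3}$$
and $\bar b\ne0$. So $\theta(a)$ has level $p^{v_p(a)}$ if $p^{v_p(a)}<N$, and $\theta(a)=1$ otherwise. As $p^{n-1}<N\le p^n$, the condition $p^{v_p(a)}\ge N$ means $v_p(a)\ge n$; hence $\ker\theta=p^n\mathcal O$. Let $H=\theta(\mathcal O)\cong\mathcal O/p^n\mathcal O$, of order $q^n$, and $P_N=A\rtimes H$ with $A=(R,+)$ as in Section 1.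

**Step 2: the class.** The element $\theta(1)$ has level $1$. By Lemma 1(a), $c(P_N)=N$.

**Step 3: the degrees.** *We compute the indices in Lemma 1(b).* If $d\le1$, then $H_{\ge d}=H$ and the index is $1$. If $2\le d\le N$, there is a unique $m$ with $p^{m-1}<d\le p^m$, and $1\le m\le n$. By Step 1, $\theta(a)\in H_{\ge d}$ if and only if $\theta(a)=1$ or $p^{v_p(a)}\ge d$, that is, if and only if $v_p(a)\ge m$ (note that $\theta(a)=1$ implies $v_p(a)\ge n\ge m$). So $H_{\ge d}=\theta(p^m\mathcal O)$. As $\ker\theta=p^n\mathcal O\subseteq p^m\mathcal O$, the index is $|\mathcal O:p^m\mathcal O|=q^m$. Each $m\in\{1,\dots,n\}$ occurs, with $d=p^{m-1}+1\le p^{n-1}+1\le N$. Hence $\mathrm{cd}(P_N)=\{1,q,\dots,q^n\}$. $\blacksquare$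

For $N=p+1$, $n=2$ this $H$ is the group of Section 2: $L_a$ reduces modulo $p$ and $u^{p+1}$ to $\varepsilon(\bar a)+cu^p$, where $c$ is the reduction of (1), so $\theta(\mathcal O)$ is contained in the group of Section 2, and both have order $q^2$. Thus for $q=p^2$ it is the group $H\cong(\mathbb Z/p^2)^2$ of reductions of the series $\exp(au+\sigma(a)u^p/p)$ modulo $u^{p+1}$, $a\in\mathbb Z_p[\zeta]$.

## 7. Theorem B: passing to a module over an abelian group

Now let $P$ be a finite metabelian $p$-group with $p\notin\mathrm{cd}(P)$ and $|\mathrm{cd}(P)|\le n+1$. We show $c(P)\le p^n$ by induction on $n$. If $n=0$, then $\mathrm{cd}(P)=\{1\}$, so $P$ is abelian and $c(P)\le1=p^0$. Let $n\ge1$ and put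
$$k=p^{n-1}.$$

**Step 1: reduction to a faithful irreducible character.** *This gives us a top degree that we can name.* The group $P$ embeds in $\prod_{\chi\in\mathrm{Irr}(P)}P/\ker\chi$, so $c(P)$ is at most the maximum of the classes of the factors. Each factor is metabelian and has its degrees in $\mathrm{cd}(P)$, so it satisfies the hypotheses. So we may assume that $P$ has a faithful irreducible character $\chi$. We may also assume that $P$ is not abelian.

**Step 2: a self-centralizing abelian subgroup of index $\chi(1)$.** *It carries the whole lower central series.* Let $A$ be maximal among the abelian subgroups of $P$ containing $P'$. Since $A\ge P'$, $A\trianglelefteq P$. If $g$ centralizes $A$, then $\langle A,g\rangle$ is abelian and contains $P'$, so $g\in A$; hence $C_P(A)=A$.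

Let $\lambda$ be a constituent of $\chi_A$ and $T$ its stabilizer. Then $T\ge A\ge P'$, so $T\trianglelefteq P$ and $[A,T]\trianglelefteq P$. As $\lambda$ is linear and $T$-invariant, $[A,T]\le\ker\lambda$. By normality $[A,T]\le\ker\lambda^g$ for every $g\in P$. By fact 1, $\bigcap_g\ker\lambda^g=\ker\chi\cap A=1$. So $T$ centralizes $A$, hence $T=A$, and by fact 1 $\chi$ is induced from $\lambda$. Therefore $\chi(1)=|P:A|$.

**Step 3: the lower central series as powers of an ideal.** *From here on we compute with commuting operators.* Let $E=P/A$, which is abelian, and nontrivial since $P$ is not abelian. Write $A$ additively, with $ga$ for the conjugate $gag^{-1}$; it is a $\mathbb Z[E]$-module on which $E$ acts faithfully, as $C_P(A)=A$. Let $J$ be the augmentation ideal of $\mathbb Z[E]$ (generated by all $g-1$), and $B=P'\le A$. For a submodule $M\le A$, the commutators $[g,m]=(g-1)m$ generate $[M,P]=JM$. Hence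
$$JA\subseteq B,\qquad\gamma_{i+2}(P)=J^iB\quad(i\ge0).\tag{4}$$
In the groups of Section 6, $J^iA=u^iR$.

**Step 4: $E$ is not cyclic.** *This is the only place where $p\notin\mathrm{cd}(P)$ is used, apart from passing the hypothesis on to quotients.* Suppose $E$ is cyclic. Let $V=\mathrm{Irr}(A)$, written additively, with the natural action of $E$. It is faithful: an element that fixes all characters of $A$ fixes all elements of $A$. So $V_1:=V^E\ne V$. A $p$-group acting on a nontrivial finite abelian $p$-group has a nonzero fixed point, so there is $v\in V\setminus V_1$ with $v+V_1$ fixed by $E$. Then $(h-1)v\in V_1$ for all $h\in E$, and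
$$(hh'-1)v=h(h'-1)v+(h-1)v=(h'-1)v+(h-1)v,$$
so $h\mapsto(h-1)v$ is a homomorphism $E\to V_1$. Its image is cyclic because $E$ is, and nontrivial because $v\notin V_1$; let its order be $p^r$, $r\ge1$. Put $w=p^{r-1}v$. The set of all $(h-1)w=p^{r-1}(h-1)v$ has exactly $p$ elements, so $w$ has an orbit of size exactly $p$.

Let $T_w\le P$ be the stabilizer of $w$, of index $p$. As $w$ is $T_w$-invariant, $\ker w\trianglelefteq T_w$ and $A/\ker w$ is central in $T_w/\ker w$. The quotient $T_w/A$ is cyclic, so $T_w/\ker w$ is abelian, and $w$ extends to a linear character of $T_w$. By fact 1 this extension induces to an irreducible character of $P$ of degree $p$, a contradiction.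

So $E$, a finite noncyclic abelian $p$-group, contains a subgroup $D\cong C_p\times C_p$.

**Step 5: what induction gives.** *We kill the top degree by dividing out $(x-1)A$.* Let $x\in E$ have order $p$, and let $X\le P$ be the preimage of $\langle x\rangle$. We have $(x^i-1)a=(x-1)(1+x+\dots+x^{i-1})a$, so $(x-1)A=[A,X]$; it is normal in $P$ because $E$ is abelian. In $X/(x-1)A$ the subgroup $A/(x-1)A$ is central with cyclic quotient, so $X/(x-1)A$ is abelian. By fact 3 all character degrees of $P/(x-1)A$ are at most $|P:X|<|P:A|=\chi(1)$. So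
$$\mathrm{cd}\bigl(P/(x-1)A\bigr)\subseteq\mathrm{cd}(P)\setminus\{\chi(1)\}$$
has at most $n$ elements and does not contain $p$. By induction, $P/(x-1)A$ has class at most $k$. With $M:=J^{k-1}B=\gamma_{k+1}(P)$ this says
$$M\subseteq(x-1)A\qquad\text{for every }x\in E\text{ of order }p.\tag{5}$$
By (4) also
$$J^kA=J^{k-1}(JA)\subseteq J^{k-1}B=M.\tag{6}$$

## 8. Two independent elements of order $p$ force $pM=0$

**The natural attempt.** Fix $x$ of order $p$. By (5) and (6), $J^kA\subseteq(x-1)A$, and since all operators commute, $J^{kj}A\subseteq(x-1)^jA$ for all $j$. If a power of $x-1$ close to the $p$-th were zero, we would be done. What we know is only $x^p=1$. With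
$$N_x=1+x+\dots+x^{p-1},\qquad N_x(x-1)=x^p-1=0,$$
(5) gives
$$N_xM=0,\tag{7}$$
and $N_x$ agrees with $(x-1)^{p-1}$ only modulo $p$. This is a real difference: in the group with $A=\mathbb Z[\omega]/(\omega-1)^N$ from Section 1, where $E=\langle x\rangle$ and $x$ acts as $\omega$, take $k=1$, so $M=B=(\omega-1)A$ and (5) and (7) hold. But $(x-1)^{p-1}M=(\omega-1)^pA\ne0$ if $N>p$. So the attempt stops at the multiples of $p$. In that example $E$ is cyclic. In our case it is not, and this is what removes them.

**Step 6: $pM=0$.** *This turns the norm $N_x$ into $(x-1)^{p-1}$.* Let $D=\langle x\rangle\times\langle y\rangle\le E$ with $x,y$ of order $p$. For a subgroup $C$ write $N_C=\sum_{c\in C}c$. The group $D$ has $p+1$ subgroups $C$ of order $p$; each nontrivial element of $D$ is in exactly one of them, and $1$ is in all of them. Therefore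
$$\sum_CN_C=(p+1)+(N_D-1)=p+N_D,\qquad N_D=N_xN_y.$$
By (7), applied to a generator of each $C$, every $N_C$ kills $M$; and $N_D=N_yN_x$ kills $M$. So $pM=0$.

In $\mathbb F_p[t]$ we have $1+t+\dots+t^{p-1}=(t^p-1)/(t-1)=(t-1)^{p-1}$. As $pM=0$, this and (7) give
$$(x-1)^{p-1}M=0.\tag{8}$$

**Step 7: conclusion.** *We run the natural attempt again, with (8).* From (6) and (5), $J^kA\subseteq M\subseteq(x-1)A$, so by commutativity
$$J^k(x-1)^jA=(x-1)^jJ^kA\subseteq(x-1)^{j+1}A\qquad(j\ge0).$$
Start from $M\subseteq(x-1)A$ and apply this $p-2$ times: $J^{k(p-2)}M\subseteq(x-1)^{p-1}A$. (For $p=2$ this is (5) itself.) For the last factor $J^k$ use the sharper inclusion $J^kA\subseteq M$: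
$$J^{k(p-1)}M\subseteq J^k(x-1)^{p-1}A=(x-1)^{p-1}J^kA\subseteq(x-1)^{p-1}M=0,$$
by (8). By (4),
$$\gamma_{kp+1}(P)=J^{kp-1}B=J^{k(p-1)}J^{k-1}B=J^{k(p-1)}M=0,$$
so $c(P)\le kp=p^n$. $\blacksquare$

The hypothesis $p\notin\mathrm{cd}(P)$ cannot be dropped: the groups in Section 1 with $\mathrm{cd}=\{1,p\}$ are metabelian and have every class $N\ge2$.

## 9. Every class from $2$ to $p^n$: proof of Corollary C

Let $e\ge2$.

**Step 1: the range.** A group with $\mathrm{cd}(P)=\{1,q,\dots,q^n\}$, $n\ge1$, is not abelian, so its class is at least $2$. Since $e\ge2$, $p\notin\mathrm{cd}(P)$, and $|\mathrm{cd}(P)|=n+1$. If $P$ is metabelian, Theorem B gives $c(P)\le p^n$.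

**Step 2: every class occurs.** *Theorem A alone gives the classes above $p^{n-1}$; for smaller classes we supply the missing degrees with direct factors of class $2$.* Let $2\le c\le p^n$ and let $m\in\{1,\dots,n\}$ satisfy $p^{m-1}<c\le p^m$. Theorem A, with $m$ in place of $n$, gives $P_c$ of class $c$ with $\mathrm{cd}(P_c)=\{1,q,\dots,q^m\}$. With $1$ in place of $n$ and $N=2$ it gives $P_2$ of class $2$ with $\mathrm{cd}(P_2)=\{1,q\}$. The group
$$P_c\times(P_2)^{\,n-m}$$
is metabelian. By fact 4 its degrees are the products $q^iq^j$ with $0\le i\le m$ and $0\le j\le n-m$, so its degree set is $\{1,q,\dots,q^n\}$, and its class is $c$, the maximum of the classes of its factors. $\blacksquare$
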